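# Gaps in the numbers of dependent arcs for graphs of every girth $g\ge 4$

## 1. Acyclic orientations, dependent arcs, full orientability

All graphs are finite, without loops or multiple edges. For a graph $G$ with vertex set $V$ and edge set $E$ we write $|G|=|V|$ and $\|G\|=|E|$. An orientation $D$ of $G$ gives every edge $xy$ one of the directions $x\to y$, $y\to x$; it is acyclic if it contains no directed cycle. In an acyclic orientation a directed walk never repeats a vertex, so directed walks are directed paths; moreover, the vertices have a linear order in which all arcs go forward.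

**Definition 1 (dependent arc).** Let $D$ be an acyclic orientation of $G$. An arc $u\to v$ of $D$ is dependent if reversing it creates a directed cycle. Equivalently, $D$ contains a directed path of length at least $2$ from $u$ to $v$.

The equivalence: a cycle created by the reversal uses $v\to u$, and the rest of it is a directed path from $u$ to $v$ that avoids the arc $u\to v$, hence has length at least $2$. Conversely, a directed path of length at least $2$ from $u$ to $v$ does not use the arc $u\to v$, and closes up with $v\to u$.

Example. An acyclic orientation of a triangle is $a\to b\to c$, $a\to c$; exactly the arc $a\to c$ is dependent. In a cycle $C_n$ an arc is dependent exactly when the other $n-1$ arcs form a directed path between its ends, that is, when it is the only arc pointing the other way around the cycle.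

**Definition 2.** $d(D)$ is the number of dependent arcs of $D$, and $d_{\min}(G)$, $d_{\max}(G)$ are the minimum and maximum of $d(D)$ over all acyclic orientations $D$ of $G$.

Example. For the triangle, $d_{\min}=d_{\max}=1$. For $C_n$ with $n\ge4$, $d(D)=1$ if exactly one arc points against all the others, and $d(D)=0$ otherwise; both occur, so $d_{\min}=0$, $d_{\max}=1$. For $K_n$, an acyclic orientation is a linear order $v_1,\dots,v_n$, and $v_i\to v_j$ is dependent exactly when $j\ge i+2$; the only value is $\binom n2-(n-1)$.

**Lemma 3.** If $G$ has $k$ components, then $d_{\max}(G)=\|G\|-|G|+k$.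

*Proof.* Upper bound: let $u\to v$ be an arc of an acyclic $D$ and take a longest directed path from $u$ to $v$. No arc on it is dependent, since otherwise it could be replaced by a longer path. So the non-dependent arcs connect the ends of every edge, hence connect each component, and there are at least $|G|-k$ of them. Lower bound: take a depth-first search forest. Every edge joins an ancestor to a descendant; direct it to the descendant. This is acyclic, and each of the $\|G\|-|G|+k$ non-forest edges is dependent, because the forest path between its ends has length at least $2$. $\square$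

**Definition 4.** $G$ is fully orientable if for every integer $d$ with $d_{\min}(G)\le d\le d_{\max}(G)$ there is an acyclic orientation $D$ with $d(D)=d$.

Example. Forests ($d=0$ only), cycles and complete graphs are fully orientable by the computations above. Since no directed path leaves a component, $d$ is additive over components.

The girth of $G$ is the length of a shortest cycle. Girth and chromatic number meet in the following observation.

**Lemma 5 (color orientation).** If $G$ has no cycle of length less than $g$ and $\chi(G)\le g-1$, then $d_{\min}(G)=0$.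

*Proof.* Color with $g-1$ colors and direct each edge from the lower to the higher color. Directed paths have length at most $g-2$. A dependent arc together with a directed path of length between $2$ and $g-2$ would be a cycle of length at most $g-1$. $\square$

Example. $C_5$ with colors $1,2,1,2,3$ around the cycle gets an orientation with no directed path of length $3$, so no dependent arc.

We quote two known results.

**Fact 6.** A graph is fully orientable if each of its components $H$ satisfies $d_{\min}(H)\le1$. In particular, a connected graph whose chromatic number is smaller than its girth is fully orientable.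

**Fact 7.** The complete $r$-partite graph $K_{r(n)}$ with $n$ vertices in each part is not fully orientable when $r\ge3$ and $n\ge2$.

The graphs in Fact 7 have triangles. The question of this lecture, posed as Question 2 in the paper at https://core.ac.uk/download/pdf/82785245.pdf, is: for any given integer $g\ge4$, does there exist a graph of girth $g$ that is not fully orientable? The answer is yes for every $g\ge4$, in the following form.

**Theorem 8.** Let $g\ge4$ and $T\ge1$. There is a graph $G$ with girth exactly $g$ and $\chi(G)=g$ such that $d_{\max}(G)\ge d_{\min}(G)+T$ and no acyclic orientation $D$ of $G$ satisfies $d_{\min}(G)<d(D)<d_{\min}(G)+T$. In particular, for $T\ge2$, $G$ is not fully orientable. $G$ can be taken connected.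

So the condition $\chi<g$ in Fact 6 cannot be weakened to $\chi\le g$.

**Theorem 9.** Let $g\ge3$, $k\ge1$. A non-fully-orientable graph with girth $g$ and chromatic number $k$ exists if and only if $k\ge g$; for $k\ge g$ it can be taken connected.

## 2. The octahedron, by hand

Facts 6 and 7 tell us where to look: a connected example must have $\chi\ge g$. For $g=3$ the smallest graph in Fact 7 is the octahedron $K_{2,2,2}$, and we can compute all its values.

**Lemma 10.** Let $D$ be an acyclic orientation of a complete multipartite graph. List the vertices in a linear order in which arcs go forward, and cut the list into maximal intervals ("blocks") $b_1,\dots,b_r$ of vertices of the same part. An arc is non-dependent if and only if it joins consecutive blocks. Hence $d(D)=\|G\|-\sum_t|b_t||b_{t+1}|$.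

*Proof.* Let $u\in b_t$, $v\in b_{t+1}$. The second vertex of a directed path from $u$ to $v$ lies in $b_t$ or $b_{t+1}$; it is not in the part of $u$, so it is in $b_{t+1}$; if it is not $v$, the next vertex is again in $b_{t+1}$, in the same part, which is impossible. So only the arc itself is a path. Now let $u\in b_t$, $v\in b_{t'}$ lie in different parts with $t'\ge t+2$. Take $x\in b_{t+1}$, which is not in the part of $u$. If $x$ is not in the part of $v$, then $u\to x\to v$. If it is, then $t'\ne t+2$, and for $y\in b_{t+2}$ we get $u\to x\to y\to v$, since $y$ is not in the part of $x$ and $v$. $\square$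

In $K_{2,2,2}$ we have $\|G\|=12$, and two pieces of the same part are never consecutive blocks. The possible block sizes are:

- no part split, sizes $2,2,2$: the sum $\sum|b_t||b_{t+1}|$ is $8$;
- one part split: $1,2,2,1$ has sum $8$, and $1,2,1,2$ and $2,1,2,1$ have sum $6$;
- two parts split, one block of size $2$ and four of size $1$: sum $5$ if the large block is first or last, else $6$;
- all parts split: sum $5$.

All these sums occur, so $d$ takes exactly the values $4,6,7$. The value $5$ is skipped. The minimum is attained by the "layered" orientation, one part after the other, in which exactly the edges between the first and the last part are dependent.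

## 3. Thinning a complete $g$-partite graph with equal densities

For larger girth the first thing to try is a sparse random subgraph of a complete $g$-partite graph, with all pairs of classes equally dense, from which the few edges in short cycles are removed. Let $V_1,\dots,V_g$ be the classes and direct all edges toward the larger index. An edge between $V_a$ and $V_b$ with $b-a\le g-2$ cannot be dependent: a directed path between its ends has at most $g-2$ edges and would close a cycle of length at most $g-1$. Only the edges between $V_1$ and $V_g$ can be dependent, and if there are enough paths through all classes, all of them are. This copies the octahedron. The next computation shows what goes wrong.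

**Lemma 11.** Let $G$ be $g$-partite with classes $V_1,\dots,V_g$, $g\ge 4$, without cycles of length less than $g$, and let $D$ be the orientation toward larger indices. For $v\in V_1$ let $D'$ arise from $D$ by reversing all arcs at $v$. Then $D'$ is acyclic, and $d(D')-d(D)$ is the number of edges from $v$ to $V_2$ that are dependent in $D'$, minus the number of edges from $v$ to $V_g$ that are dependent in $D$.

*Proof.* In $D$ the vertex $v$ is a source and in $D'$ it is a sink; so $D'$ is acyclic, and $v$ is on no path between two other vertices in either orientation. Arcs not at $v$ therefore keep their status. In $D$, only edges from $v$ to $V_g$ can be dependent, as just explained. In $D'$, a directed path from $w\in V_k$ to $v$ has length at most $g-k+1$; for $k\ge3$ this is at most $g-2$, so $w\to v$ is not dependent. Only $k=2$ remains. $\square$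

If the graph is rich enough that all these edges are dependent, the change is the number of neighbors of $v$ in $V_2$ minus the number in $V_g$. In the octahedron this is $2-2=0$: it is the block order $1,2,2,1$ with $d=4$ again. In a random graph with equal densities, before the removal of edges, the two degrees are independent with the same binomial distribution. Their difference is negative as often as positive, and nothing prevents it from being $1$. If it is negative, the layered orientation is not minimal; if it is $1$, the value we want to skip is attained. This is the exact point where equal densities fail.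

The remedy is to make the edges between two special classes, $V_1$ and $V_g$, much sparser than all others: we call them light, the others heavy. In the layered orientation with $V_1$ and $V_g$ at the ends, the dependent edges are the light ones. Moving a vertex of $V_1$ to the end then saves only a small number of light edges and costs many heavy ones. What has to be proved is that every non-layered acyclic orientation creates far more dependent heavy edges than it saves light ones.

## 4. The random graph with one light pair

Fix $g\ge4$ and put
$$\eta=\tfrac1{100g},\quad \varepsilon=\tfrac{1+\eta}{g-1},\quad \varepsilon_0=\tfrac{\eta}{40},\quad c=\tfrac{\eta}{400g},\quad c'=\tfrac c2,\quad \kappa=\tfrac c4. \tag{1}$$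
Then
$$(g-1)\varepsilon-1=\eta,\qquad (g-2)\varepsilon-1=\eta-\varepsilon<0,\qquad 100\eta=\tfrac1g<\varepsilon<0.34, \tag{2}$$
and $\varepsilon_0>2c$, $3\varepsilon_0<\eta/2$, $2cg+2c\le\eta/160$, $\kappa<c'$. Put $p=n^{\varepsilon-1}$, $p_0=n^{\varepsilon_0-1}$, $s=\lceil n^{1-c}\rceil$.

The choice (2) is made so that, at density $p$, two given vertices are joined by about $n^{(g-1)\varepsilon-1}=n^{\eta}$ paths with $g-1$ edges along a given sequence of classes, but in expectation by only $n^{-(\varepsilon-\eta)}$ paths with $g-2$ edges: $g$-cycles are plentiful, shorter cycles are rare.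

Conventions: $C,c_*>0$ denote constants that depend only on $g$ and may change between occurrences; $n$ is always sufficiently large in terms of $g$; whp means with probability tending to $1$ as $n\to\infty$; logarithms are natural.

**Definition 12.** Let $V=V_1\cup\dots\cup V_g$ be a disjoint union with $|V_i|=n$. The pair of classes $\{1,g\}$ is light; all other pairs $\{i,k\}$, $i\ne k$, are heavy. The random graph $\Gamma$ on $V$ contains each vertex pair from a heavy (light) pair of classes independently with probability $p$ (respectively $p_0$), and no edges inside classes. Edges are called heavy or light accordingly. A short cycle is a cycle of $\Gamma$ of length at most $g-1$; an edge of $\Gamma$ is bad if it lies in a short cycle. Finally $G=\Gamma-\{\text{bad edges}\}$, and $e_0$ is the number of light edges of $G$. $N_k(v)$ is the set of $\Gamma$-neighbors of $v$ in $V_k$.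

Example. For $g=4$ the light pair is $\{1,4\}$, the five other pairs are heavy, short cycles are triangles, and $G$ is $\Gamma$ with every edge of every triangle removed. Note that $\{t,t+1\}$ is always heavy, since $g\ge4$. In all cases $G$ has girth at least $g$. The model is invariant under permuting the classes $2,\dots,g-1$ (the interior classes) and under $i\mapsto g+1-i$, and so are all statements of Sections 5 to 7 and 10 about $\Gamma$.

**Definition 13.** An orientation of $G$ is layered if for some permutation $\tau$ of $[g]$ with $\{\tau(1),\tau(g)\}=\{1,g\}$ every edge goes from $V_{\tau(a)}$ to $V_{\tau(b)}$ with $a<b$.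

Example. For $g=4$ the layered orders are $1234$, $1324$ and their reverses.

**Lemma 14.** In a layered orientation no heavy arc is dependent.

*Proof.* A heavy arc goes from $V_{\tau(a)}$ to $V_{\tau(b)}$ with $b-a\le g-2$, so a directed path between its ends has length at most $g-2$. If its length were at least $2$, it would give with the arc a cycle of $G$ of length at most $g-1$. $\square$

**Proposition 15.** For all large $n$, with positive probability:

- (A) $d(D)=e_0$ for every layered $D$;
- (B) $d(D)\ge e_0+\frac12n^{\eta/4}$ for every non-layered acyclic orientation $D$ of $G$;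
- (C) $e_0\ge1$, $G$ has girth exactly $g$, and $d_{\max}(G)>e_0$.

Before proving it, we check that it suffices.

**Bridges.** This step explains connectedness. Adding an edge between two components adds a bridge. A bridge lies in no cycle, so it is never dependent, and it influences neither acyclicity nor the dependency of other arcs. Girth, chromatic number (if at least $2$) and the set of values $d(D)$ are unchanged. So we may always join components by bridges.

**Proof of Theorem 8 from Proposition 15.** Take $n$ with $\frac12n^{\eta/4}\ge T$ and $G$ as in the proposition. Layered orientations exist, so (A) and (B) give $d_{\min}(G)=e_0$, and no value strictly between $e_0$ and $e_0+T$ is attained. Since the value $d_{\max}(G)>e_0$ is attained, $d_{\max}(G)\ge e_0+T$. The girth is $g$. As $G$ is $g$-partite, $\chi(G)\le g$; if $\chi(G)\le g-1$, Lemma 5 would give $d_{\min}(G)=0$, but $d_{\min}(G)=e_0\ge1$. So $\chi(G)=g$. For $T\ge2$ the value $e_0+1$ is not attained although $d_{\min}(G)<e_0+1<d_{\max}(G)$. Add bridges for connectedness. $\square$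

**Proof of Theorem 9 from Theorem 8.** *Only if.* Let $G$ have girth $g$ and $\chi(G)=k<g$. By Lemma 5, $d_{\min}(G)=0$, hence $d_{\min}(H)=0\le1$ for every component $H$, and $G$ is fully orientable by Fact 6.

*If.* For $g=3$ and $k\ge3$ take $K_{k(2)}$: it is not fully orientable by Fact 7, is connected, and has girth $3$ and chromatic number $k$. Let $g\ge4$ and $k\ge g$. By Erdős's theorem (*Graph theory and probability*, Canad. J. Math. 11 (1959) 34–38) there is a graph with no cycle of length less than $g$ and chromatic number at least $k$. Deleting vertices one by one lowers $\chi$ by at most one each time, so we get a graph $H$ with no cycle of length less than $g$ and $\chi(H)=k$. Take $G$ from Theorem 8 with $T\ge d_{\max}(H)-d_{\min}(H)+2$. The values of $d$ on the disjoint union of $G$ and $H$ are the sums of a value for $G$ and a value for $H$. If the value for $G$ is $d_{\min}(G)$, the sum is at most $d_{\min}(G)+d_{\max}(H)$; otherwise it is at least $d_{\min}(G)+T+d_{\min}(H)\ge d_{\min}(G)+d_{\max}(H)+2$. Both kinds occur, so $d_{\min}(G)+d_{\max}(H)+1$ lies strictly between the minimum and the maximum and is not attained.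 The union has girth $g$ and chromatic number $\max(g,k)=k$. Connect it by bridges. $\square$

It remains to prove Proposition 15.

## 5. Typical properties of $\Gamma$ and local sparsity

We need degrees and densities, and we need to know that bad edges are few and that any configuration denser than expected does not occur. The last point is measured by an exponent.

**Definition 16.** For $F\subset\Gamma$ with $h$ heavy and $t$ light edges let
$$\varphi(F)=|V(F)|-(1-\varepsilon)h-(1-\varepsilon_0)t .$$

The expected number of copies in $\Gamma$ of a fixed graph $F$ with prescribed classes for its vertices is $O(n^{|V(F)|}p^hp_0^t)=O(n^{\varphi(F)})$. Example: a heavy edge has $\varphi=1+\varepsilon$, matching about $n^{1+\varepsilon}$ heavy edges between two classes. A $g$-cycle $B$ without light edges has $\varphi(B)=g\varepsilon=1+\varepsilon+\eta$; with exactly one light edge, $\varphi(B)=(g-1)\varepsilon+\varepsilon_0=1+\eta+\varepsilon_0$.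

Write $e_h(X,Y)$, $e_\ell(X,Y)$ for the numbers of heavy, respectively light, edges with one end in $X$ and the other in $Y$, and let $N_0$ be a sufficiently large constant depending on $g$. The properties are:

- (Γ1) For $v\in V_i$, $k\ne i$: $\frac12n^\varepsilon\le|N_k(v)|\le2n^\varepsilon$ if $\{i,k\}$ is heavy, and $\frac12n^{\varepsilon_0}\le|N_k(v)|\le2n^{\varepsilon_0}$ if it is light.
- (Γ2) If $X\subset V_i$, $Y\subset V_k$, $i\ne k$, $|X|,|Y|\ge s$, then the number of edges between them is at least $\frac12p|X||Y|$ (heavy pair), respectively $\frac12p_0|X||Y|$ (light pair).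
- (Γ3) For all nonempty $X,Y\subset V$: $e_h(X,Y)\le e^2p|X||Y|+10(|X|+|Y|)\log n$ and $e_\ell(X,Y)\le e^2p_0|X||Y|+10(|X|+|Y|)\log n$.
- (Γ4) $\varphi(F)\ge0$ for all $F\subset\Gamma$ with at most $N_0$ vertices.
- (Γ5) No vertex $v$ lies on $\lceil n^{2\eta}\rceil$ short cycles pairwise meeting only in $v$.
- (Γ6) At most $n^{1+3\eta}$ $g$-cycles without light edges contain a bad edge; at most $n$ $g$-cycles with exactly one light edge contain a bad edge.

**Definition 17 (segments).** Let a cycle $B$ meeting $V(F)$ be added to a graph $F$. The edges of $B$ not in $F$ split at the vertices of $V(F)$ into segments: paths with both ends in $V(F)$ and interior vertices outside $V(F)$ (one closed segment if $B$ meets $V(F)$ in a single vertex).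

Example: if $F$ is one edge $e$ and $B$ is a $g$-cycle through $e$ with no further vertex in $F$, there is one segment, with $g-1$ edges. If $B\not\subset F$, there is at least one segment. A segment with $a$ edges adds $a-1$ vertices and $a$ edges, and a light edge costs more than a heavy one, so it changes $\varphi$ by at most
$$a-1-(1-\varepsilon)a=a\varepsilon-1,\quad\text{which is}\ \le-(\varepsilon-\eta)\ \text{if}\ a\le g-2,\ \text{and equals}\ \eta\ \text{if}\ a=g-1. \tag{3}$$

**Lemma 18.** (Γ1)–(Γ6) hold whp.

*Proof.* (Γ1): $|N_k(v)|$ is binomial with mean $\mu=n^\varepsilon$ or $n^{\varepsilon_0}$. By Chernoff's bounds $P(\mathrm{Bin}\le\frac12\mu)\le e^{-\mu/8}$ and $P(\mathrm{Bin}\ge2\mu)\le e^{-\mu/3}$, each of the at most $g^2n$ pairs $(v,k)$ fails with probability at most $2\exp(-n^{\varepsilon_0}/12)$.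

(Γ2): the mean is at least $s^2p_0\ge n^{1+\varepsilon_0-2c}$ with $\varepsilon_0>2c$, so each pair fails with probability at most $\exp(-n^{1+\varepsilon_0-2c}/8)$; there are at most $4^{gn}$ pairs $(X,Y)$.

(Γ3): let $|X|=a$, $|Y|=b$, $r=e^2abp+10(a+b)\log n$, $k=\lceil r\rceil$. If $e_h(X,Y)>r$, at least $k$ of at most $ab$ heavy vertex pairs are edges, which has probability at most $(e\,abp/k)^k\le e^{-k}\le n^{-10(a+b)}$. There are at most $(gn)^{a+b}\le n^{2(a+b)}$ pairs with sizes $a,b$; sum over $a,b\ge1$. The same works with $p_0$.

(Γ4): if $\varphi(F)<0$, the expected number of copies of $F$ is $O(n^{\varphi(F)})\to0$, and there are finitely many types of $F$ with at most $N_0$ vertices.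

(Γ5): cycles meeting only in $v$ are edge-disjoint, and every pair is an edge with probability at most $p$. The expected number of such configurations with $t=\lceil n^{2\eta}\rceil$ cycles is at most
$$gn\cdot\frac1{t!}\Big(\sum_{a=3}^{g-1}(gn)^{a-1}p^a\Big)^t\le gn\Big(\frac{Cn^\eta}{t}\Big)^t\to0,$$
since $n^{a-1}p^a=n^{a\varepsilon-1}\le n^\eta$ for $a\le g-1$, and $t!\ge(t/e)^t$.

(Γ6): count pairs of a $g$-cycle $B$ and a short cycle $S$ sharing an edge with $B$. As $S$ is shorter than $B$, $S\not\subset B$, so adding $S$ to $B$ adds at least one segment; all segments have at most $g-2$ edges because $S$ shares an edge with $B$. By (3), $\varphi(B\cup S)\le\varphi(B)-(\varepsilon-\eta)$, which is $1+2\eta$ if $B$ has no light edge, and $1+2\eta+\varepsilon_0-\varepsilon<1$ if it has exactly one. So the expected numbers of pairs are $O(n^{1+2\eta})$ and $O(n^{1+2\eta+\varepsilon_0-\varepsilon})$; use Markov's inequality. $\square$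

**Lemma 19.** Assume (Γ1)–(Γ6). There is a constant $K=K(g)$ such that:

- (a) two vertices have at most $K$ common neighbors;
- (b) every path with two edges lies in at most $K$ $g$-cycles of $\Gamma$;
- (c) every non-bad edge lies in at most $K$ $g$-cycles containing a bad edge;
- (d) every vertex is incident with at most $n^{3\eta}$ bad edges and at most $K$ bad light edges.

*Proof.* **Method.** We enlarge a graph $F$ with bounded initial $\varphi$ step by step, adding a bounded number of vertices each time, so that $\varphi$ drops by a fixed positive amount per step. As $\varphi\ge0$ by (Γ4) (with $N_0$ large), the process stops after boundedly many steps; then all objects in question lie in a graph of bounded size, and so their number is bounded.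

(a) Start with the two vertices, $\varphi=2$. Adding a common neighbor not yet in $F$, with its two edges, changes $\varphi$ by at most $1-2(1-\varepsilon)=2\varepsilon-1<0$.

(b) Start with the path. Each $g$-cycle through it that is not contained in the current $F$ adds at least one segment; it shares two edges with $F$, so all segments have at most $g-2$ edges and $\varphi$ drops by at least $\varepsilon-\eta$.

(c) Start with the non-bad edge $e$. While there is a $g$-cycle $B\ni e$ containing a bad edge $f$ with $B\not\subset F$, choose a short cycle $S\ni f$ and replace $F$ by $F\cup B\cup S$. If all segments of $B$ have at most $g-2$ edges, $\varphi$ drops by at least $\varepsilon-\eta$ when $B$ is added, and adding $S$ does not increase it, since $f\in F\cup B$ and so all segments of $S$ have at most $g-2$ edges. Otherwise $B-e$ is a single segment with $g-1$ edges, and $\varphi$ grows by at most $\eta$ when $B$ is added. As $e$ is not bad, $f\ne e$, so $f$ lies on this segment. Its interior vertices have degree $2$ in $F\cup B$; hence if $S\subset F\cup B$, then $S$ contains the whole segment and has at least $g$ vertices,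 which is false. So $S\not\subset F\cup B$, and adding $S$ drops $\varphi$ by at least $\varepsilon-\eta$. In all cases the step drops $\varphi$ by at least $\varepsilon-2\eta>0$.

(d) *Light edges.* Start with $\{v\}$; while a bad light edge at $v$ is not in $F$, add a short cycle through it. The segment containing this edge has $a\le g-1$ edges, at least one of them light, so it changes $\varphi$ by at most $(a-1)\varepsilon-1+\varepsilon_0\le-(\varepsilon-\eta-\varepsilon_0)<0$. Any other segments have at most $g-2$ edges and do not increase $\varphi$.

*All bad edges.* Let $B$ be a short cycle through $v$. The number of short cycles through $v$ meeting $B$ in a further vertex is bounded: start with $F=B$; each added cycle has two vertices in $V(F)$, so all its segments have at most $g-2$ edges, and $\varphi$ drops by at least $\varepsilon-\eta$. If $v$ had more than $n^{3\eta}$ bad edges, then, as a cycle uses two edges at $v$, there would be at least $\frac12n^{3\eta}$ short cycles through $v$, and greedily at least $c_*n^{3\eta}\ge n^{2\eta}+1$ of them pairwise meeting only in $v$. This contradicts (Γ5). $\square$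

## 6. Counting paths with prescribed ends by Janson's inequality

We will repeatedly need that many paths exist between prescribed sets of end vertices, with failure probability small enough for large union bounds. One lemma covers all uses. Its family index $l$ will stand for an edge or a vertex to be completed to a $g$-cycle.

**Lemma 20.** Let $2\le q\le g$, and let $\sigma=(s_1,\dots,s_q)$ be a sequence of classes with consecutive pairs heavy. Let $(A_l,B_l)_{l\in\mathcal L}$ be a finite family of nonempty sets $A_l\subset V_{s_1}$, $B_l\subset V_{s_q}$, and $\Pi=\sum_l|A_l||B_l|$. Let $\mathcal T$ be a set of tuples $(l;x_1,\dots,x_q)$ with $x_t\in V_{s_t}$ distinct, $x_1\in A_l$, $x_q\in B_l$, and $|\mathcal T|\ge\theta\,\Pi n^{q-2}$, $0<\theta\le1$. Assume all pairs $x_tx_{t+1}$ occurring in tuples of $\mathcal T$ are edges independently with probability $p$. Let $X$ be the number of tuples in $\mathcal T$ for which all $x_tx_{t+1}$ are edges, so $\mu=EX=|\mathcal T|p^{q-1}\ge\theta\Pi n^{(q-1)\varepsilon-1}$. Suppose, with $\beta\ge1$ and a constant $C_1$,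

- (J1) $\sum_{l,l'}|A_l\cap A_{l'}||B_l\cap B_{l'}|\le C_1\Pi$ and $\sum_{l,l'}|A_l\cap B_{l'}||B_l\cap A_{l'}|\le C_1\Pi$;
- (J2) $n^{(q-2)\varepsilon-1}\sum_{l:x\in A_l}|B_l|\le\beta$ and $n^{(q-2)\varepsilon-1}\sum_{l:x\in B_l}|A_l|\le\beta$ for every $x$.

Then $P(X\le\mu/2)\le\exp\big(-c_*\theta\min(\mu/\beta,n^{1+\varepsilon})\big)$ with $c_*=c_*(g,C_1)>0$.

*Proof.* Janson's inequality (Janson–Łuczak–Ruciński, *Random Graphs*, Thm 2.14) states $P(X\le EX-t)\le\exp(-t^2/(2\bar\Delta))$ for $0\le t\le EX$, where $\bar\Delta=\sum E[I_PI_{P'}]$ over ordered pairs of tuples $P,P'$ (including $P=P'$) sharing an edge, and $I_P$ is the indicator that all edges of $P$ are present. Different tuples may have equal edge sets; to accommodate this, add to each tuple a private dummy element of probability $1$. We take $t=\mu/2$ and bound $\bar\Delta$.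

Fix $P=(l;x)$, and let $P'=(l';x')$ share exactly $f\ge1$ edges with $P$, where it is prescribed which edge of $P'$ equals which edge of $P$ and with which orientation; there are $O(1)$ such patterns. If the shared edges form $r\ge1$ maximal runs in the path of $P'$, exactly $f+r$ vertices of $P'$ are determined, and $E[I_{P'}\mid I_P=1]=p^{q-1-f}$. We bound the sum of this over all $P'$ of the pattern.

*Neither $x_1'$ nor $x_q'$ is determined.* There are at most $\Pi$ choices for $l',x_1',x_q'$, and $q-2-f-r$ inner vertices are free. The sum is at most $\Pi n^{q-2-f-r}p^{q-1-f}=\Pi n^{q-2}p^{q-1}n^{-r-f\varepsilon}\le\theta^{-1}\mu n^{-1-\varepsilon}$.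

*Exactly one end is determined.* By (J2) the number of choices of $l'$ and the other end is at most $\beta n^{1-(q-2)\varepsilon}$, and $q-2-(f+r-1)$ inner vertices are free. The sum is at most $\beta n^{1-(q-2)\varepsilon}n^{q-1-f-r}p^{q-1-f}=\beta n^{1-r+\varepsilon(1-f)}\le\beta$.

*Both ends are determined and $f<q-1$.* A single run containing both ends would be the whole path; so $r\ge2$ and $f\ge2$. The number of $l'$ is at most $\beta n^{1-(q-2)\varepsilon}$ by (J2), as all sets are nonempty, and $q-2-(f+r-2)=q-f-r$ inner vertices are free. The sum is at most $\beta n^{1-(q-2)\varepsilon}n^{q-f-r}p^{q-1-f}=\beta n^{2-r+\varepsilon(1-f)}\le\beta$.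

*$f=q-1$.* Then $x'$ is $x$ or its reverse. In the first case $x_1\in A_l\cap A_{l'}$ and $x_q\in B_l\cap B_{l'}$, in the second $x_1\in A_l\cap B_{l'}$ and $x_q\in B_l\cap A_{l'}$. Summed over $P$ as well, this contributes at most $2C_1\Pi n^{q-2}p^{q-1}\le2C_1\theta^{-1}\mu$ to $\bar\Delta$, by (J1).

Summing the first three kinds over $P$ with weight $P(I_P=1)$, we get $\bar\Delta\le C\theta^{-1}\mu(\beta+\mu n^{-1-\varepsilon})$, so $\mu^2/(8\bar\Delta)\ge c_*\theta\min(\mu/\beta,n^{1+\varepsilon})$. $\square$

**Convention for union bounds.** In the next two lemmas and in Lemma 28 we fix some data, reveal some edges, possibly fix further data depending on them, and bound the conditional probability of failure, provided the revealed edges satisfy certain conditions. These conditions are implied, for all data simultaneously, by (Γ1)–(Γ3) and Lemma 19 (and, in Lemma 28, by Lemma 26, a consequence of (Γ3)), hence hold whp. Summing over data bounds the probability that for some data the conditions hold and failure occurs. If this tends to $0$, then whp no failure occurs.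

## 7. Cycles through large sets, and paths above light edges

**Lemma 21 (clusters).** Whp: for all sequences $(a_0,\dots,a_{g-1})$ of classes with $a_t\ne a_{t+1}$, at most one $t\in\{0,\dots,g-2\}$ with $\{a_t,a_{t+1}\}$ light, and $\{a_0,a_{g-1}\}$ heavy; all pairwise disjoint $U_t\subset V_{a_t}$ with $|U_t|=s$; and all sets $F$ of at most $n^{1+2\varepsilon_0}$ heavy vertex pairs: $G$ contains a $g$-cycle $x_0x_1\dots x_{g-1}$, $x_t\in U_t$, with $x_0x_{g-1}\notin F$.

*Proof.* There are at most $\exp(n^{1+3\varepsilon_0})$ choices of the sequence, the $U_t$ and $F$. Fix them.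

**No light pair.** The aim is to close paths over the heavy edges between $U_0$ and $U_{g-1}$. Reveal these edges, assuming for them (Γ1) (upper bounds) and (Γ2). The pairs between $U_t$ and $U_{t+1}$, $0\le t\le g-2$, are not revealed, since the $U_t$ are disjoint. Let $\mathcal L$ be the set of revealed edges not in $F$; then $|\mathcal L|\ge\frac12s^2p-n^{1+2\varepsilon_0}\ge\frac14n^{1+\varepsilon-2c}$. Apply Lemma 20 with $\sigma=(a_0,\dots,a_{g-1})$, $q=g$, $A_l,B_l$ the one-element sets of the ends of $l$ in $U_0,U_{g-1}$, and inner vertices $x_t\in U_t$. Here $\Pi=|\mathcal L|$ and $|\mathcal T|=|\mathcal L|s^{g-2}$, so $\theta=n^{-cg}$ is admissible. The first sum in (J1) is $|\mathcal L|=\Pi$, the second is $0$. (J2) holds with $\beta=2n^\varepsilon n^{(g-2)\varepsilon-1}=2n^\eta$. As $\mu\ge\theta|\mathcal L|n^\eta$, the failure probability $P(X\le\mu/2)$ is at most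
$$\exp\big(-c_*\theta\min(\tfrac12\theta|\mathcal L|,n^{1+\varepsilon})\big)\le\exp(-n^{1+\varepsilon/2}),$$
because $2cg+2c<\varepsilon/4$. Since $3\varepsilon_0<\varepsilon/2$, this beats the number of choices. Otherwise there are at least $\frac12\theta|\mathcal L|n^\eta\ge n^{1+\varepsilon}>2g\,n^{1+3\eta}$ tuples (using $cg+2c<\eta$). Each is a $g$-cycle of $\Gamma$ without light edges and with $x_0x_{g-1}\notin F$, and each $g$-cycle arises from at most $2g$ tuples. By (Γ6) some tuple gives a cycle without bad edge, that is, a cycle of $G$.

**One light pair $\{a_r,a_{r+1}\}$.** The aim is to close heavy paths over the light edges between $U_r$ and $U_{r+1}$. Reveal all light edges, assuming (Γ1), (Γ2) for them. Let $\mathcal L$ be the set of light edges between $U_r$ and $U_{r+1}$; $|\mathcal L|\ge\frac12s^2p_0\ge\frac12n^{1+\varepsilon_0-2c}$. Apply Lemma 20 with $\sigma=(a_{r+1},\dots,a_{g-1},a_0,\dots,a_r)$, whose consecutive pairs are heavy, $q=g$, $A_l,B_l$ the ends of $l$ in $U_{r+1},U_r$, inner vertices in the other $U_t$, omitting tuples with $x_0x_{g-1}\in F$. At most one of $x_0,x_{g-1}$ is an end of the path (both only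 if $r=0=g-2$). So at most
$$|F|\,\big(|\mathcal L|s^{g-4}+2n^{\varepsilon_0}s^{g-3}\big)=o(|\mathcal L|s^{g-2})$$
tuples are omitted, because $|F|s^{-2}\le n^{2\varepsilon_0+2c-1}$ and $|F|n^{\varepsilon_0}/(s|\mathcal L|)\le2n^{2\varepsilon_0+3c-1}$. So $\theta=\frac12n^{-cg}$ is admissible. (J1) holds as before, and (J2) holds with $\beta=1$, as $2n^{\varepsilon_0}n^{(g-2)\varepsilon-1}=2n^{\varepsilon_0+\eta-\varepsilon}\le1$. Since $\mu\ge\theta|\mathcal L|n^\eta\ge\frac14n^{1+\varepsilon_0+\eta-cg-2c}$, the failure probability is at most $\exp(-n^{1+\eta/2})$, which beats the number of choices as $3\varepsilon_0<\eta/2$. Otherwise there are at least $n^{1+\eta/2}>2gn$ tuples, each a $g$-cycle with exactly one light edge and with $x_0x_{g-1}\notin F$, each cycle arising from at most $2g$ tuples; by (Γ6) some tuple gives a cycle of $G$. $\square$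

**Lemma 22 (light edges).** Whp: for every permutation $\tau$ of $[g]$ with $\tau(1)=1$, $\tau(g)=g$, every integer $0\le m\le n^{1-c'}$ and every $Z\subset V$ with $|Z|\le g^2m$, fewer than $\max(m,1)$ light edges $xz$ of $G-Z$ ($x\in V_1$, $z\in V_g$) have no path $x=x_1,\dots,x_g=z$ in $G-Z$ with $x_t\in V_{\tau(t)}$.

*Proof.* Fix $\tau,m,Z$ and put $s'=\max(m,1)$. Reveal all light edges and all edges at $Z$, assuming (Γ1) for light degrees, and fix a set $\mathcal L$ of exactly $s'$ light edges of $\Gamma-Z$. Apply Lemma 20 with $\sigma=(\tau(1),\dots,\tau(g))$ (consecutive pairs are heavy), $A_l=\{x_l\}$, $B_l=\{z_l\}$ for $l=x_lz_l$, inner vertices outside $Z$. Here $\Pi=s'$. As $|V_i\setminus Z|\ge n/2$, $\theta=2^{-g}$ is admissible. The sums in (J1) are $s'$ and $0$. In (J2) $\beta=1$, since $2n^{\varepsilon_0}n^{(g-2)\varepsilon-1}\le1$. Also $\mu\ge\theta s'n^\eta$, and $s'n^\eta\le n^{1+\varepsilon}$. The failure probability is at most $\exp(-c_*s'n^\eta)$, against $\exp(Cs'\log n)$ choices of $(\tau,Z,\mathcal L)$ for given $m$; the sum over $m$ tends to $0$. So whp always $X\ge\mu/2$.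

Now suppose all edges of $\mathcal L$ are non-bad. By Lemma 19(c), at most $Ks'<\mu/2$ tuples give cycles with a bad edge, since for given $l$ the cycle determines the tuple. So some edge of $\mathcal L$ has a path as described in $G-Z$. Hence no $s'$ light edges of $G-Z$ all lack such a path. $\square$

In Section 10 one more statement about $\Gamma$ that holds whp, Lemma 28, will be stated and proved. From now on fix $\Gamma$ ($n$ large) having all properties of Lemmas 18, 19, 21, 22 and 28.

**Proof of (A).** Let $D$ be layered with permutation $\tau$. If $\tau(1)=1$, Lemma 22 with $m=0$, $Z=\emptyset$ gives for every light edge $xz$ of $G$ a path $x=x_1,\dots,x_g=z$ in $G$ with $x_t\in V_{\tau(t)}$. It is directed from $x$ to $z$ and has length $g-1\ge2$, so $x\to z$ is dependent. If $\tau(1)=g$, apply this to the permutation $t\mapsto\tau(g+1-t)$; the path is directed from $z$ to $x$. So all light arcs are dependent, and by Lemma 14 no heavy arc is.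

**Proof of (C).** By (Γ1) and Lemma 19(d), $e_0\ge\frac12n^{1+\varepsilon_0}-Kn\ge1$. A light edge together with a path from Lemma 22 is a $g$-cycle of $G$, so the girth is exactly $g$. Also $e_0\le2n^{1+\varepsilon_0}$, and counting edges between $V_1$ and $V_2$ gives $\|G\|\ge\frac12n^{1+\varepsilon}-n\cdot n^{3\eta}\ge\frac14n^{1+\varepsilon}$. By Lemma 3, $d_{\max}(G)\ge\|G\|-gn>e_0$.

It remains to prove (B).

## 8. Coarse structure: the classes are almost ordered

Let $D$ be an acyclic orientation of $G$ and $F$ its set of dependent heavy arcs, also regarded as a set of vertex pairs. If $|F|>n^{1+2\varepsilon_0}$, then $d(D)>n^{1+2\varepsilon_0}\ge e_0+n^{\eta/4}$, and (B) holds. So assume $|F|\le n^{1+2\varepsilon_0}$. Let $\pi$ be a linear order of $V$ in which all arcs of $D$ go forward. For sets, $X<Y$ means that every element of $X$ precedes every element of $Y$ in $\pi$.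

The purpose of this section is to show that, apart from few vertices, the classes follow each other in $\pi$ with $1$ and $g$ at the ends. The tool is the following.

**Claim 23.** There are no sets $U_0<\dots<U_{g-1}$, $U_t\subset V_{a_t}$, $|U_t|\ge s$, with $a_t\ne a_{t+1}$, at most one $t$ with $\{a_t,a_{t+1}\}$ light, and $\{a_0,a_{g-1}\}$ heavy.

*Proof.* Otherwise Lemma 21 for $s$-subsets gives a $g$-cycle $x_0\dots x_{g-1}$ in $G$ with $x_0x_{g-1}\notin F$. But $x_0\to x_1\to\dots\to x_{g-1}$ is directed, so the heavy arc $x_0\to x_{g-1}$ is dependent, hence in $F$. $\square$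

**Refinement.** This step makes sets comparable. Given at most $g+1$ disjoint sets of size at least $2^gs$, there are subsets of size at least $s$ that are pairwise comparable under $<$, hence linearly ordered. For two sets $S,S'$ compare their $\lceil|S|/2\rceil$-th and $\lceil|S'|/2\rceil$-th elements. In the set whose such element is smaller keep the elements up to and including it; in the other set keep the elements from it on. The kept sets are comparable and have at least half the size. Do this successively for all pairs; each set is halved at most $g$ times, and comparability survives passing to subsets.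

**Claim 24.** For $i\ne j$ there are no $A<B<A'$ with $A,A'\subset V_i$, $B\subset V_j$, all of size at least $2^gs$.

*Proof.* Otherwise refine $A,B,A'$ and the $V_k$, $k\ne i,j$. We get $g+1$ linearly ordered sets of size at least $s$ with class word $w=c_0c_1\dots c_g$, containing $i$ twice, with $j$ in between, and every other class once. Consecutive letters are distinct. By Claim 23, any subword (subsequence) of length $g$ with distinct consecutive letters and at most one consecutive light pair must have ends that are equal or form $\{1,g\}$. Call this rule (R); it is invariant under reversing words.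

*Case 1: $w$ has no factor $1g1$ or $g1g$ (three consecutive letters).* Two disjoint consecutive light pairs would need both letters $1,g$ twice; two overlapping ones form $1g1$ or $g1g$. So $w$ has at most one consecutive light pair. Apply (R) to $c_0\dots c_{g-1}$ and $c_1\dots c_g$: each of $\{c_0,c_{g-1}\}$, $\{c_1,c_g\}$ is $\{i,i\}$ or $\{1,g\}$. If both are $\{1,g\}$, then, the positions $0,1,g-1,g$ being distinct, both letters $1,g$ occur twice, impossible. Both cannot be $\{i,i\}$, as $i$ occurs only twice. By reversal symmetry let $c_0=c_{g-1}=i$ and $\{c_1,c_g\}=\{1,g\}$; then $i\ne1,g$, since $i$ occurs only twice. Delete $c_2$ (note $2<g-1$). In the new word $c_0c_1c_3\dots c_g$, of length $g$, we have $c_1\ne c_3$, because the letter $c_1$ occurs once. No light pair is consecutive: the letters $1,g$ occur only at $c_1$ and $c_g$; the neighbors of $c_1$ are $c_0=i$ and $c_3$ with $3<g$, and the neighbor of $c_g$ is $c_{g-1}=i$. The ends $i,c_g$ form a heavy pair. This contradicts (R).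

*Case 2: $w$ contains the factor $1g1$* (for $g1g$ exchange the roles of $1$ and $g$). The remaining $g-2\ge2$ letters are distinct interior letters, from $\{2,\dots,g-1\}$. If some of them precede and some follow $1g1$, delete the first $1$: the ends are distinct interior letters. If none precede, delete the first $1$: the ends are $g$ and an interior letter. If none follow, delete the last $1$: the ends are an interior letter and $g$. In all cases consecutive letters are distinct, there is exactly one consecutive light pair, and the ends are heavy, contradicting (R). $\square$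

**Claim 25.** There are $X_0\subset V$, $|X_0|\le n^{1-c'}$, and a permutation $\tau$ with $V_{\tau(1)}\setminus X_0<\dots<V_{\tau(g)}\setminus X_0$ and $\{\tau(1),\tau(g)\}=\{1,g\}$.

*Proof.* Let $Q=2^gs$, $i\ne j$, and let $L,L'$ be the first and last $Q$ elements of $V_i$. By Claim 24, fewer than $Q$ elements of $V_j$ lie after $\max L$ and before $\min L'$. If at least $Q$ elements of $V_j$ lie before $\max L$ and at least $Q$ after $\min L'$, then together with the middle part $V_i\setminus(L\cup L')$, of size $n-2Q\ge Q$, they contradict Claim 24 with $i,j$ exchanged. So all but fewer than $2Q$ elements of $V_j$ lie after $\min L'$, or all but fewer than $2Q$ lie before $\max L$. Delete these exceptions and $L'$ (respectively $L$): the rests of $V_i,V_j$ are comparable, since $V_i\setminus L'$ lies before $\min L'$ and $V_i\setminus L$ after $\max L$. Doing this for all pairs deletes at most $3Q\binom g2\le n^{1-c'}$ vertices. If $\{\tau(1),\tau(g)\}\ne\{1,g\}$, the sets $V_{\tau(t)}\setminus X_0$ contradict Claim 23: each class occurs once, so at most one consecutive pair is light, and the ends are heavy. $\square$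

If $\tau(1)=g$, replace $D$ by its reverse, which has the same dependent edges and is layered if and only if $D$ is. Relabel the interior classes. So we may assume $\tau=\mathrm{id}$.

## 9. Reversed edges, a matching of size $m$, and what must be charged

Call an edge of $G$ between $V_i$ and $V_j$, $i<j$, reversed if it is directed from $V_j$ to $V_i$, otherwise forward. Every reversed edge meets $X_0$. If there are no reversed edges, $D$ is layered. Since (B) concerns non-layered $D$, assume from now on that reversed edges exist.

The coarse method stops here. Claim 23 sees only sets of size about $n^{1-c}$, while $D$ may differ from a layered orientation at a single vertex, as in Lemma 11; and up to $n^{1-c'}$ vertices may be misplaced, which could save many light edges. We must show that the number of dependent heavy arcs grows in proportion to the amount of misplacement, at every scale. The right measure of misplacement is a matching number.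

Let $R_{ij}$ ($i<j$) be the bipartite graph of reversed edges between $V_i$ and $V_j$. Its matching number is at most $|X_0|$, and by König's theorem it has a vertex cover $Z_{ij}$ of size equal to the matching number. Let $m\ge1$ be the largest of these matching numbers, attained at $(i,j)$, and put $Z=\bigcup_{a<b}Z_{ab}$, $W=V\setminus Z$. Then
$$1\le m\le n^{1-c'},\qquad |Z|\le g^2m,\qquad \text{all edges of } G \text{ inside } W \text{ are forward}, \tag{4}$$
and there are reversed edges $y_l\to u_l$ ($1\le l\le m$), $u_l\in V_i$, $y_l\in V_j$, forming a matching, each with an end in $Z$.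

Example. For $D'$ of Lemma 11, with one vertex $v\in V_1$ moved to the end, each $R_{1k}$ is a star centered at $v$ and the other $R_{ab}$ are empty. So $m=1$, and we can take $Z=\{v\}$.

**Claim 26a.** $|F|>mn^{\eta/4}$.

**Proof of (B) from Claim 26a.** This step compares costs and savings. Of the light edges of $G$, at most $2n^{\varepsilon_0}|Z|\le2g^2mn^{\varepsilon_0}$ meet $Z$. By Lemma 22 with $\tau=\mathrm{id}$ and this $m$ and $Z$, fewer than $m$ others are not dependent: a path $x=x_1,\dots,x_g=z$ in $G-Z$ through $V_1,\dots,V_g$ is directed forward by (4) and makes the forward light arc $x\to z$ dependent. As $\varepsilon_0<\eta/4$,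
$$d(D)\ge e_0-3g^2mn^{\varepsilon_0}+mn^{\eta/4}\ge e_0+\tfrac12n^{\eta/4}. \qquad\square$$

The idea for Claim 26a: for each $l$, complete $y_l\to u_l$, or a misplaced end of it, to a $g$-cycle whose other vertices lie in $W$. The arcs inside $W$ go forward. If the classes are chosen well, the cycle is either directed, which is impossible, or consists of a directed path of length $g-1$ and a heavy arc joining its ends; that arc is then dependent, hence in $F$. If $F$ were small, there would be such a cycle avoiding $F$ at the closing arc. The families of paths needed for this are listed next, as statements about $\Gamma$ alone.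

## 10. Completing roots to $g$-cycles at every scale $m$

**Lemma 26 (sparse perturbations).** (Γ3) implies:

- (a) If $Z\subset V$, $|Z|\le g^2n^{1-c'}$, then at most $|Z|n^{-\varepsilon/2}$ vertices have at least $\frac18n^\varepsilon$ heavy neighbors in $Z$, and at most $|Z|n^{-\varepsilon_0/2}$ have at least $\frac18n^{\varepsilon_0}$ light neighbors in $Z$.
- (b) If $|\mathcal V|=k$, $1\le k\le n^{1-c'}$, and $\mathrm{Hub}(\mathcal V)$ is the set of vertices with at least $n^{\varepsilon-\kappa}$ heavy neighbors in $\mathcal V$, then $e_h(\mathcal V,\mathrm{Hub}(\mathcal V))\le21k\log n$.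

Example for the definition in (b): if $\mathcal V$ is a single vertex, no vertex has $n^{\varepsilon-\kappa}>1$ neighbors in it, and $\mathrm{Hub}(\mathcal V)=\emptyset$.

*Proof.* (a) Let $Y\ne\emptyset$ be the set of vertices in question. An edge is counted at most twice when we sum over $v\in Y$ the number of heavy neighbors of $v$ in $Z$, so (Γ3) gives
$$\tfrac1{16}|Y|n^\varepsilon\le e_h(Y,Z)\le e^2g^2n^{\varepsilon-c'}|Y|+10(|Y|+|Z|)\log n .$$
The $|Y|$-terms on the right are $o(n^\varepsilon)|Y|$, so $|Y|\le C|Z|n^{-\varepsilon}\log n\le|Z|n^{-\varepsilon/2}$. The light case is identical with $\varepsilon_0,p_0$.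

(b) Write $S=\mathrm{Hub}(\mathcal V)$ and let $S\ne\emptyset$. Then $\frac12|S|n^{\varepsilon-\kappa}\le e_h(S,\mathcal V)\le e^2n^{\varepsilon-c'}|S|+10(|S|+k)\log n$. As $\kappa<c'$, this gives $|S|\le40kn^{\kappa-\varepsilon}\log n\le k$. Using $pk\le n^{\varepsilon-c'}$,
$$e_h(\mathcal V,S)\le e^2pk|S|+10(k+|S|)\log n\le k\cdot40e^2n^{\kappa-c'}\log n+20k\log n\le21k\log n. \qquad\square$$

Put $C_g=2(4g+2^{g+2}+3)$; the reason for this value appears in Section 11.

**Definition 27 (configurations).** Let $1\le m\le n^{1-c'}$. A configuration of order $m$ consists of $Z\subset V$ with $|Z|\le g^2m$ (put $W=V\setminus Z$), an index set $\mathcal L$ with $m/C_g\le|\mathcal L|\le m$, a set $F$ of at most $mn^{\eta/4}$ heavy vertex pairs, a sequence $\sigma=(s_1,\dots,s_q)$ with consecutive pairs heavy, a choice of closing pair (see below), and, for $l\in\mathcal L$, one of the following, where the root vertices $v_l$ (respectively the $y_l$; the $u_l$) lie in one fixed class and are distinct for distinct $l$: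

- (I) $q=g-2$; roots $y_l\in Z\cap V_j$, $u_l\in Z\cap V_i$, $i\ne j$; $A_l=N_{s_1}(y_l)\cap W$, $B_l=N_{s_q}(u_l)\cap W$ (heavy adjacency), both of size at least $\frac14n^\varepsilon$.
- (II) $q=g-1$; root $v_l\in Z$; distinct $w_l\in W\cap V_{s_1}$; $A_l=\{w_l\}$, $B_l=N_{s_q}(v_l)\cap W$ (heavy), $|B_l|\ge\frac14n^\varepsilon$.
- (III) $q=g-1$, $s_1=s_q=k$; root $v_l\in Z$; $M_l\subset N_k(v_l)\cap W$ (heavy) with $|M_l|\ge n^{\eta/2}$ and $|(N_k(v_l)\cap W)\setminus M_l|\ge\frac18n^\varepsilon$; $A_l=M_l\setminus S$, $B_l=(N_k(v_l)\cap W)\setminus(M_l\cup S)$ with $S=\mathrm{Hub}(\{v_l:l\in\mathcal L\})$; indices with $A_l=\emptyset$ or $|B_l|<\frac1{16}n^\varepsilon$ are dropped from the family.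
- (IV) $q=g-1$, $s_1\ne s_q$; root $v_l\in Z$; $A_l=N_{s_1}(v_l)\cap W$, $B_l=N_{s_q}(v_l)\cap W$ (heavy), sizes at least $\frac14n^\varepsilon$.
- (V) $q=g-1$; roots $v_l\in Z\cap V_1$, $s_q=g$ (or $v_l\in Z\cap V_g$, $s_q=1$); $A_l=N_{s_1}(v_l)\cap W$ (heavy), $|A_l|\ge\frac14n^\varepsilon$; $B_l\subset N_{s_q}(v_l)\cap W$, $|B_l|\ge\frac18n^{\varepsilon_0}$.

The closing pair is a consecutive pair $(x_t,x_{t+1})$ with $t$ fixed, or (types IV, V) a pair $v_lx$ with $x\in\{x_1,x_q\}$ a fixed one of the ends lying in a heavy neighborhood of $v_l$, or absent. $X$ is the number of tuples $(l;x_1,\dots,x_q)$, $x_t\in W\cap V_{s_t}$ distinct, $x_1\in A_l$, $x_q\in B_l$, all $x_tx_{t+1}\in E(\Gamma)$, closing pair (if any) not in $F$. $\Pi=\sum_l|A_l||B_l|$.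

Example. For $g=4$, type I has $q=2$: a tuple is an edge $x_1x_2$ between a neighbor of $y_l$ and a neighbor of $u_l$, and when $y_lu_l$ is an edge it gives the $4$-cycle $y_lx_1x_2u_l$. In types III–V a tuple is a path that closes to a $g$-cycle through $v_l$. In type III both ends are in the same class $k$, and the set $M_l$ may be as small as $n^{\eta/2}$; the hubs are removed because a vertex adjacent to very many roots would spoil (J2).

**Lemma 28.** Whp, for every configuration of every order $m$, $X\ge c_*\Pi n^{(q-1)\varepsilon-1}$. Consequently $X\ge c_*|\mathcal L|n^\eta$ (types I, II), $X\ge c_*bn^\eta$ with $b=\sum_{l\in\mathcal L}|M_l|$ (III), $X\ge c_*|\mathcal L|n^{\varepsilon+\eta}$ (IV), $X\ge c_*|\mathcal L|n^{\varepsilon_0+\eta}$ (V).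

*Proof.* Fix $m,Z,\mathcal L,F,\sigma$, the roots, the closing pair (and the $w_l$ in II). Reveal all light edges and all edges at $Z$. We assume of the revealed edges the following, which follows from (Γ1), Lemma 19(a) and Lemma 26(b): the upper bounds of (Γ1) for vertices of $Z$ and, for $x\in W$, for the numbers of revealed neighbors in each class; two vertices of $Z$ have at most $K$ common neighbors; $e_h(\mathcal V,\mathrm{Hub}(\mathcal V))\le21|\mathcal V|\log n$ for $\mathcal V=\{v_l\}$. Now fix the $M_l$ (III), respectively the $B_l$ (V). All sets $A_l,B_l,S$ are determined by revealed edges and fixed data; if the data do not form a configuration there is nothing to prove. The heavy pairs inside $W$ are still independent edges with probability $p$, and $|W\cap V_i|\ge n/2$.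

**Size of $\Pi$.** We need lower bounds. In types I, II, IV, V, $\Pi$ is at least $c_*mn^{2\varepsilon}$, $c_*mn^\varepsilon$, $c_*mn^{2\varepsilon}$, $c_*mn^{\varepsilon+\varepsilon_0}$ respectively. In III let $k'=|\mathcal L|$; then $b\ge k'n^{\eta/2}$. No edge joins two roots, as they lie in one class, so $\sum_l|M_l\cap S|\le e_h(\{v_l\},S)\le21k'\log n$. Each index dropped because of $|B_l|$ has at least $\frac1{16}n^\varepsilon$ edges from $v_l$ to $S$, so there are at most $336k'n^{-\varepsilon}\log n$ of them, with total $|M_l|$ at most $672k'\log n$. Indices with $A_l=\emptyset$ contribute nothing to $\sum|A_l|$. So the remaining indices have $\sum|A_l|\ge b/2$, and $\Pi\ge\frac b2\cdot\frac{n^\varepsilon}{16}\ge c_*mn^{\varepsilon+\eta/2}$.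

**Condition (J1).** Write $\Sigma_l=\sum_{l'}|A_l\cap A_{l'}||B_l\cap B_{l'}|$ and $\Sigma'_l=\sum_{l'}|A_l\cap B_{l'}||B_l\cap A_{l'}|$; it suffices that both are at most $C|A_l||B_l|$. Since roots are distinct and in one class, each vertex lies in $A_{l'}$ for at most $2n^\varepsilon$ indices $l'$ in types I, III, IV, V, so $\sum_{l'}|Y\cap A_{l'}|\le2n^\varepsilon|Y|$ for every set $Y$; similarly for $B_{l'}$ (all types; with $2n^{\varepsilon_0}$ in type V). Intersections of neighborhoods of distinct roots have size at most $K$.

- I: $\Sigma_l\le|A_l||B_l|+K\cdot2n^\varepsilon|A_l|\le C|A_l||B_l|$; $\Sigma'_l\le K\cdot2n^\varepsilon|B_l|\le C|A_l||B_l|$, as $y_l\ne u_{l'}$ for all $l,l'$, their classes being different.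
- II: $\Sigma_l=|B_l|$, as the $w_l$ are distinct; $\Sigma'_l\le\#\{l':w_{l'}\in B_l\}\le|B_l|$.
- III: $\Sigma_l\le|A_l||B_l|+K\cdot2n^\varepsilon|A_l|\le C|A_l||B_l|$; $\Sigma'_l\le K\cdot2n^\varepsilon|A_l|\le C|A_l||B_l|$, where the term $l'=l$ is $0$ because $A_l\cap B_l=\emptyset$.
- IV: $\Sigma_l\le|A_l||B_l|+2Kn^\varepsilon|A_l|\le C|A_l||B_l|$; $\Sigma'_l=0$ as $s_1\ne s_q$.
- V: $\Sigma_l\le|A_l||B_l|+2Kn^{\varepsilon_0}|B_l|\le C|A_l||B_l|$; $\Sigma'_l=0$, since $v_l$ has heavy adjacency to class $s_1$ and light adjacency to class $s_q$, so $s_1\ne s_q$.

**Condition (J2).** Let $\Lambda$ be an upper bound for the sums in (J2) without the factor $n^{(q-2)\varepsilon-1}$.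

- I: $\Lambda=4n^{2\varepsilon}$, and $4n^{2\varepsilon+(g-4)\varepsilon-1}=4n^{\eta-\varepsilon}\le1$, so $\beta=1$.
- II: $\Lambda=2n^\varepsilon$, and $2n^{\varepsilon+(g-3)\varepsilon-1}=2n^{\eta-\varepsilon}\le1$, so $\beta=1$.
- III: only $x\notin S$ matter, and such $x$ is adjacent to fewer than $n^{\varepsilon-\kappa}$ roots, so $\Lambda=2n^{2\varepsilon-\kappa}$ and $\beta=2n^{2\varepsilon-\kappa+(g-3)\varepsilon-1}=2n^{\eta-\kappa}$.
- IV: $\Lambda=4n^{2\varepsilon}$, $\beta=4n^\eta$.
- V: $\Lambda=4n^{\varepsilon+\varepsilon_0}$, and $4n^{\varepsilon+\varepsilon_0+(g-3)\varepsilon-1}=4n^{\eta-\varepsilon+\varepsilon_0}\le1$, so $\beta=1$.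

**Size of $\mathcal T$.** We show that $\theta=3^{-g}$ is admissible. For each $l$, at most $K$ (type I), at most one (type II), and none (types III–V) of the pairs $(x_1,x_q)\in A_l\times B_l$ have $x_1=x_q$. So at least $\frac12\Pi$ triples $(l,x_1,x_q)$ have $x_1\ne x_q$, and each extends in at least $(\frac n2-g)^{q-2}\ge(\frac n3)^{q-2}$ ways. Hence without the closing condition there are at least $\frac12\Pi(\frac n3)^{q-2}\ge2\cdot3^{-g}\Pi n^{q-2}$ tuples.

A closing pair $(x_t,x_{t+1})\in F$ excludes at most $2|F|(\Pi n^{q-4}+2\Lambda n^{q-3})$ tuples if $q\ge3$ (both vertices inner, or exactly one of them an end), and at most $2|F|\cdot2n^\varepsilon$ if $q=2$, which occurs only for $g=4$, type I. As $|F|\le mn^{\eta/4}\le n^{1+\eta/4}$, we have $|F|n^{-2}\to0$; from the bounds on $\Lambda$ and $\Pi$ we get $|F|\Lambda/(n\Pi)\le Cn^{\eta/4-1}$ in types I, II, IV, V and at most $Cn^{\varepsilon-1}$ in type III; for $q=2$, $|F|n^\varepsilon/\Pi\le Cn^{\eta/4-\varepsilon}$. So $o(\Pi n^{q-2})$ tuples are excluded. A closing pair $v_lx$ excludes at most $2|F|\cdot2n^\varepsilon n^{q-2}$ (IV), respectively $2|F|\cdot2n^{\varepsilon_0}n^{q-2}$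 (V), tuples, because the root determines $l$ and only the other end and the inner vertices are free (in V, $x=x_1$, and the other end is in $B_l$). This is again $o(\Pi n^{q-2})$.

**Union bound.** By Lemma 20, $P(X\le\mu/2)\le\exp(-c_*\min(\mu/\beta,n^{1+\varepsilon}))$, where $\mu\ge\theta\Pi n^{(q-1)\varepsilon-1}$. The exponent is at least:

- I, II: $c_*mn^\eta$, since $2\varepsilon+(g-3)\varepsilon-1=\varepsilon+(g-2)\varepsilon-1=\eta$;
- III: $c_*bn^\kappa$, as $\mu\ge c_*bn^{\varepsilon+(g-2)\varepsilon-1}=c_*bn^\eta$ and $bn^\kappa\le2n^{\varepsilon+\kappa}m\le2n^{1+\varepsilon-c'+\kappa}\le n^{1+\varepsilon}$;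
- IV: $c_*mn^\varepsilon$;
- V: $c_*mn^{\eta+\varepsilon_0}$.

The logarithm of the number of choices of data for given $m$ is at most $Cmn^{\eta/4}\log n$ in I, II, IV; at most $C(mn^{\eta/4}+b)\log n\le Cb\log n$ in III, with given $b\ge c_*mn^{\eta/2}$; at most $Cmn^{\eta/4}\log n+2mn^{\varepsilon_0}$ in V, since $B_l$ is a subset of a revealed set of size at most $2n^{\varepsilon_0}$. The exponent always dominates; sum over $m\ge1$ (and $b$). So whp always $X\ge\mu/2$. The consequences follow by inserting $\Pi\ge c_*|\mathcal L|n^{2\varepsilon}$, $c_*|\mathcal L|n^\varepsilon$, $c_*bn^\varepsilon$, $c_*|\mathcal L|n^{2\varepsilon}$, $c_*|\mathcal L|n^{\varepsilon+\varepsilon_0}$ in types I–V. $\square$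

## 11. Split, non-normal and normal vertices: proof of Claim 26a

We return to the fixed $\Gamma$ and to $D$, $F$, $Z$, $W$, $m$, $y_l\to u_l$ of Section 9. Suppose $|F|\le mn^{\eta/4}$.

**Good vertices.** This step discards roots with too many neighbors in $Z$. For $v\in V_a$ let $A(v)=\{k\ne a:\{a,k\}\text{ heavy}\}$. Call $v\in Z\cap V_a$ good if it has fewer than $\frac18n^\varepsilon$ heavy and (if $a\in\{1,g\}$) fewer than $\frac18n^{\varepsilon_0}$ light $\Gamma$-neighbors in $Z$. By Lemma 26(a) at most $2g^2mn^{-\varepsilon_0/2}\le m/100$ vertices of $Z$ are not good, and each lies on at most one edge $y_lu_l$. So for at least $m/2$ indices $l$ all ends of $y_lu_l$ in $Z$ are good; consider only these. For good $v\in Z$ and $k\in A(v)$, (Γ1) gives $|N_k(v)\cap W|\ge\frac38n^\varepsilon$.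

**Majorities.** This step records how a root is attached to each class. Let $\mathrm{In}_k(v)$, $\mathrm{Out}_k(v)$ be the sets of in- and out-neighbors of $v$ in $D$ (so via edges of $G$) in $V_k\cap W$. By Lemma 19(d), $|\mathrm{In}_k|+|\mathrm{Out}_k|\ge\frac38n^\varepsilon-n^{3\eta}\ge\frac14n^\varepsilon$ for good $v\in Z$ and $k\in A(v)$. Call $v$ split if $\min(|\mathrm{In}_k(v)|,|\mathrm{Out}_k(v)|)\ge n^{\eta/2}$ for some $k\in A(v)$. If $v$ is not split, let $\mathrm{maj}_k(v)\in\{\mathrm{In},\mathrm{Out}\}$ be the majority side; the minority has fewer than $n^{\eta/2}$ elements. A non-split $v\in V_a$ is normal if $\mathrm{maj}_k=\mathrm{In}$ for $k<a$ and $\mathrm{maj}_k=\mathrm{Out}$ for $k>a$ ($k\in A(v)$).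

Example. A vertex of $V_2$ ($g=4$) that sits between $V_1$ and $V_3$ in $\pi$ has bits In for $k=1$ and Out for $k=3,4$ and is normal. The vertex $v\in V_1$ moved to the end in Lemma 11 has all bits In; it is not split and not normal.

**Kinds.** Each of the at least $m/2$ indices is of one of the kinds: T1, some $Z$-end is split; T2, no $Z$-end is split, but some is not normal; T3, all $Z$-ends are non-split and normal. Refine by bounded data. In T1: which end is used, the split class $k$, and which of $\mathrm{In}_k,\mathrm{Out}_k$ is smaller (at most $4g$ kinds). In T2: which end is used, the vector of bits, and the direction of the light majority in cases (f), (g) below (at most $2\cdot2^g\cdot2=2^{g+2}$ kinds). In T3: the set of ends in $Z$ (at most $3$). Since $C_g$ is twice the total, some refined kind contains a set $\mathcal L$ of at least $m/C_g$ indices. The roots used below are ends of the $y_lu_l$, all in $V_i$ or all in $V_j$, and distinct because the $y_lu_l$ form a matching.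

**The contradiction aimed at.** In each case we exhibit a configuration of Lemma 28 with the present $Z$, $F$, $m$. Each of its tuples, together with the root or roots, forms a $g$-cycle of $\Gamma$. We find one without bad edges, that is, in $G$, that either is a directed cycle of $D$, which is impossible, or consists of a directed path of length $g-1$ and a heavy closing arc joining the ends of the path that is not in $F$. In the second case, since $D$ is acyclic, the closing arc is directed from the start to the end of the path and is dependent, contradicting the definition of $F$. Sequences of class indices like "$k,\dots,\alpha$" run monotonically in steps of $1$; recall that $\{t,t+1\}$ is heavy. An arrow $V_r\to V_t$ inside a path stands for an arc between path vertices of these classes; inside $W$ it goes forward by (4).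

**T1: split roots.** The aim is to enter $v_l$ from $V_k$ and leave it to $V_k$. Roots $v_l$, split class $k$. Let $M_l$ be the smaller of $\mathrm{In}_k,\mathrm{Out}_k$; then $|M_l|\ge n^{\eta/2}$ and $|(N_k(v_l)\cap W)\setminus M_l|\ge\frac12|N_k(v_l)\cap W|\ge\frac18n^\varepsilon$. Let $\alpha=\min(k,3)$, $\omega=\alpha+g-3$. If $k\le3$, then $\alpha=k<\omega=k+g-3\le g$; if $k>3$, then $\alpha=3$, $\omega=g$. So $1\le\alpha\le k\le\omega\le g$, and $\omega-\alpha=g-3\ge1$, so $\alpha<\omega$ and $\{\alpha,\omega\}$ is heavy. If $M_l=\mathrm{In}_k$, use type III with $\sigma=(k,\dots,\alpha,\omega,\dots,k)$, of length $\omega-\alpha+2=g-1$; if $M_l=\mathrm{Out}_k$, use the reverse of this sequence. The closing pair is the one in classes $(\alpha,\omega)$ in the middle. We want the end in $A_l\subset M_l$ on the side of $M_l$, and the end in $B_l$ on the other side. Then the directed path is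
$$V_\alpha\to\dots\to V_k\to v_l\to V_k\to\dots\to V_\omega,$$
with $g$ vertices, and the closing arc is $V_\alpha\to V_\omega$ inside $W$.

By Lemma 28, $X\ge c_*bn^\eta$ with $b=\sum|M_l|$. A tuple is a $g$-cycle through the non-bad edge $v_lx_1$, $x_1\in M_l$, and is determined by this cycle and this edge; there are $b$ such edges in all, so by Lemma 19(c) at most $Kb<X$ tuples contain a bad edge. A remaining tuple has all edges in $G$, so its end in $B_l$ is an in- or out-neighbor of $v_l$ not in $M_l$, hence on the other side. This is the required cycle.

**T2: non-normal roots.** Roots $v=v_l\in V_a$ ($a$ fixed) with fixed bits, non-split and not normal. In (a)–(e) below we use type IV (sizes at least $\frac14n^\varepsilon$ hold by goodness) and require $x_1,x_q$ to lie on the majority sides of their classes.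

*Common count for (a)–(e).* This shows that a tuple with all edges in $G$ and both ends on the majority sides exists. By Lemma 28, $X\ge c_*|\mathcal L|n^{\varepsilon+\eta}$. For each $l$, a tuple is determined by its cycle, as $s_1\ne s_q$. Tuples with an end in a minority set number at most $2\cdot n^{\eta/2}\cdot2n^\varepsilon K$, by Lemma 19(b) for the path $x_1v_lx_q$. Tuples with a bad edge number at most $4n^\varepsilon K$ if one of $v_lx_1,v_lx_q$ is non-bad (Lemma 19(c)), plus at most $n^{6\eta}K$ if both are bad (Lemma 19(b),(d)). The total over $l\in\mathcal L$ is less than $X$, as $6\eta<\varepsilon$.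

(a) *$k,k+1\in A(v)$, $\mathrm{maj}_k=\mathrm{In}$, $\mathrm{maj}_{k+1}=\mathrm{Out}$.* Take $(\alpha,\omega)=(1,g-1)$ if $k+1\le g-1$, and $(2,g)$ if $k+1=g$; $\{\alpha,\omega\}$ is heavy, and $\alpha\le k$, $k+1\le\omega$. Put $\sigma=(k,\dots,\alpha,\omega,\dots,k+1)$, of length $\omega-\alpha+1=g-1$. Directed path $V_\alpha\to\dots\to V_k\to v\to V_{k+1}\to\dots\to V_\omega$; closing arc $V_\alpha\to V_\omega$.

(b) *$k,k+1\in A(v)$, $\mathrm{maj}_k=\mathrm{Out}$, $\mathrm{maj}_{k+1}=\mathrm{In}$.* For $g\ge5$ let $\alpha=\min(k+1,4)$, $\omega=\alpha+g-4$. If $k\le3$, then $\alpha=k+1$ and $k\le\omega=k+g-3\le g$; if $k>3$, then $\alpha=4\le k+1$ and $\omega=g\ge k$. Also $1\le\omega-\alpha=g-4$, so $\{\alpha,\omega\}$ is heavy. Put $\sigma=(k+1,\dots,\alpha,\omega,\dots,k)$, of length $\omega-\alpha+3=g-1$. Directed path $V_\alpha\to\dots\to V_{k+1}\to v\to V_k\to\dots\to V_\omega$, with $g$ vertices; closing arc $V_\alpha\to V_\omega$. For $g=4$ (all arcs between $x$'s are forward and heavy):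

- $k=1$: $\sigma=(2,3,1)$, path $x_1\to v\to x_3\to x_2$, closing arc $x_1\to x_2$;
- $k=2$: $\sigma=(3,4,2)$, path $x_1\to v\to x_3\to x_2$, closing arc $x_1\to x_2$;
- $k=3$: $\sigma=(4,2,3)$, path $x_2\to x_1\to v\to x_3$, closing arc $x_2\to x_3$.

If neither (a) nor (b) applies for any $k$, the bits are constant on each run of consecutive elements of $A(v)$. For $2\le a\le g-1$ the runs are $\{1,\dots,a-1\}$ and $\{a+1,\dots,g\}$; for $a\in\{1,g\}$ there is the single run $\{2,\dots,g-1\}$. As $v$ is not normal, one of (c)–(g) holds.

(c) *$2\le a\le g-1$; Out below $a$, In above.* $\sigma=(g,g-1,\dots,3,1)$, length $g-1$, no closing pair: $V_1\to V_3\to V_4\to\dots\to V_g\to v\to V_1$ is a directed cycle, a contradiction.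

(d) *$2\le a\le g-1$; all In.* $\sigma=(g,\dots,3,2)$ if $a\ge3$, $\sigma=(g,\dots,3,1)$ if $a=2$; length $g-1$. Directed path $x_q\to\dots\to x_1\to v$ ($x_1\in V_g$); closing arc $x_q\to v$, which is heavy; closing pair $v_lx_q$.

(e) *$2\le a\le g-1$; all Out.* $\sigma=(1,\dots,g-2,g-1)$ if $a\le g-2$, $\sigma=(1,\dots,g-2,g)$ if $a=g-1$; length $g-1$. Directed path $v\to x_1\to\dots\to x_q$ ($x_1\in V_1$); closing arc $v\to x_q$, which is heavy; closing pair $v_lx_q$.

(f) *$a=1$; all In on $2,\dots,g-1$.* By goodness and Lemma 19(d), $v$ has at least $\frac12n^{\varepsilon_0}-\frac18n^{\varepsilon_0}-K\ge\frac14n^{\varepsilon_0}$ neighbors in $V_g\cap W$ via edges of $G$. Let $B_l$ be its in- or its out-neighbors among them, whichever is larger, so $|B_l|\ge\frac18n^{\varepsilon_0}$. Use type V.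

- If out: $\sigma=(g-1,\dots,2,g)$, $A_l=N_{g-1}(v)\cap W$; path $V_2\to\dots\to V_{g-1}\to v\to V_g$, closing arc $V_2\to V_g$ (heavy).
- If in: $\sigma=(2,3,\dots,g)$, $A_l=N_2(v)\cap W$; path $V_2\to V_3\to\dots\to V_g\to v$, closing arc $V_2\to v$ (heavy), closing pair $v_lx_1$.

The second line is the situation of Lemma 11: the moved vertex pays with its edges to $V_2$.

(g) *$a=g$; all Out on $2,\dots,g-1$.* Likewise let $B_l$ be the larger of the sets of in- and out-neighbors of $v$ in $V_1\cap W$; $|B_l|\ge\frac18n^{\varepsilon_0}$. Use type V.

- If in: $\sigma=(2,\dots,g-1,1)$, $A_l=N_2(v)\cap W$; path $V_1\to v\to V_2\to\dots\to V_{g-1}$, closing arc $V_1\to V_{g-1}$ (heavy).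
- If out: $\sigma=(g-1,\dots,2,1)$, $A_l=N_{g-1}(v)\cap W$; path $v\to V_1\to V_2\to\dots\to V_{g-1}$, closing arc $v\to V_{g-1}$ (heavy), closing pair $v_lx_1$.

*Count for (f), (g).* By Lemma 28, $X\ge c_*|\mathcal L|n^{\varepsilon_0+\eta}$. Per $l$, at most $n^{\eta/2}\cdot2n^{\varepsilon_0}K$ tuples use a minority vertex in the heavy class (Lemma 19(b)), and at most $K|B_l|\le2Kn^{\varepsilon_0}$ contain a bad edge (Lemma 19(c), as the light edge $v_lx_q$ is in $G$, hence non-bad). So a tuple with all edges in $G$ and $x_1$ on the majority side remains.

**T3: normal roots.** Here the reversed edge itself must be used. Write $y\to u$, $u\in V_i$, $y\in V_j$, $i<j$ (index $l$ omitted). We choose levels $j=d_1>d_2>\dots>d_{t_1}=\alpha$ and $i=e_1<\dots<e_{t_2}=\omega$ with $t_1,t_2\ge2$, $t_1+t_2=g$, consecutive levels heavy, and $\{\alpha,\omega\}$ heavy. Let $\delta=j-i$.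

- $\delta\le g-3$: $\alpha=\max(1,j+3-g)$, $\omega=\alpha+g-2-\delta$, steps of size $1$. Here $\alpha\le j-1$. From $\alpha\ge j+3-g$ we get $\omega\ge i+1$. From $\alpha\le\delta+2$ (clear if $\alpha=1$; otherwise it says $g\ge i+1$) we get $\omega\le g$. The number of levels is $(j-\alpha+1)+(\omega-i+1)=g$. Also $1\le\omega-\alpha=g-2-\delta\le g-3$, so $\{\alpha,\omega\}$ is heavy.
- $(i,j)=(1,g-1)$: levels $g-1,\,g-3$ and $1,2,\dots,g-2$; $\alpha=g-3<\omega=g-2$.
- $(i,j)=(2,g)$: levels $g,g-1,\dots,3$ and $2,4$; $\alpha=3<\omega=4$.
- $(i,j)=(1,g)$ (light): levels $g,g-1,\dots,3$ and $1,2$; $\alpha=3$, $\omega=2$.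

If all edges other than $yu$ are forward, then in the first three cases
$$V_\alpha\to\dots\to V_{d_2}\to y\to u\to V_{e_2}\to\dots\to V_\omega$$
is a directed path with $g$ vertices, and the closing arc goes $V_\alpha\to V_\omega$; the closing pair is the consecutive pair in classes $(\alpha,\omega)$. In the last case $V_3\to\dots\to V_{g-1}\to y\to u\to V_2\to V_3$ is a directed cycle (for $g=4$: $V_3\to y\to u\to V_2\to V_3$), and no closing pair is prescribed. The configurations, in which $d_2,\dots,\alpha$ and $\omega,\dots,e_2$ are the chosen levels, are:

- both $y_l,u_l\in Z$: type I with $\sigma=(d_2,\dots,\alpha,\omega,\dots,e_2)$, length $g-2$, roots $y_l,u_l$;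
- $u_l\in Z$, $y_l\in W$: type II with $\sigma=(j,d_2,\dots,\alpha,\omega,\dots,e_2)$, $w_l=y_l$, root $u_l$;
- $y_l\in Z$, $u_l\in W$: type II with the reverse of $(d_2,\dots,\alpha,\omega,\dots,e_2,i)$, $w_l=u_l$, root $y_l$.

By goodness the sets $N_{d_2}(y_l)\cap W$, $N_{e_2}(u_l)\cap W$ (whichever are used) have size at least $\frac14n^\varepsilon$, and normality gives $\mathrm{maj}_{d_2}(y_l)=\mathrm{In}$, $\mathrm{maj}_{e_2}(u_l)=\mathrm{Out}$ for $Z$-ends, because $d_2<j$ and $e_2>i$. By Lemma 28, $X\ge c_*|\mathcal L|n^\eta$. For each $l$, a tuple gives a $g$-cycle through the edge $y_lu_l$, which is in $G$, hence non-bad, and the cycle determines the tuple. At most $K$ tuples contain a bad edge (Lemma 19(c)), and at most $2n^{\eta/2}K$ use a minority neighbor of a $Z$-end (Lemma 19(b), applied to two-edge paths containing $y_lu_l$). So some tuple remains with all edges in $G$ and all edges except $y_lu_l$ forward: those inside $W$ by (4), those at $Z$-ends by the majority. This is the required cycle.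

In all cases we reach a contradiction. This proves Claim 26a, hence (B) and Proposition 15, and with Section 4 it proves Theorems 8 and 9. $\square$
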